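\title{Unit sum numbers of von Neumann regular rings in which $2$ is invertible}

\begin{abstract}
Let $R$ be a von Neumann regular ring in which $2$ is invertible and every element is a sum of units. We show that a non-invertible element of $R$ need not be a sum of two units: there is a regular $\mathbb Q$-algebra in which every element is a sum of four units and an explicit non-invertible element is not a sum of three. More generally, the unit sum number takes every value in $\{2,3,4,\dots\}\cup\{\omega,\infty\}$ on directly finite regular $\mathbb Q$-algebras. The rings consist of finite-rank perturbations of algebraic Toeplitz operators. The Fredholm index turns the question about units into a question about valuations on a field.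
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are associative with identity $1$. A ring $R$ is (von Neumann) \emph{regular} if for every $a\in R$ there is $x\in R$ with $axa=a$. The \emph{unit sum number} $\operatorname{usn}(R)$ measures how many units are needed to write the elements of $R$ as sums. If some element of $R$ is not a sum of units, then $\operatorname{usn}(R)=\infty$. Otherwise $\operatorname{usn}(R)$ is the least positive integer $k$ such that every element of $R$ is a sum of $k$ units, and $\operatorname{usn}(R)=\omega$ if there is no such $k$. In a nonzero ring $0$ is not a unit, so $\operatorname{usn}(R)\ge2$.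

Fields and products of fields are regular, and they show all three kinds of behavior. In a field of characteristic other than $2$ we have $0=1+(-1)$ and $a=\frac a2+\frac a2$, so the unit sum number is $2$. In $\mathbb F_2$ a sum of $k$ units equals $k\cdot1$, so no single $k$ serves both $0$ and $1$, and $\operatorname{usn}(\mathbb F_2)=\omega$. In $\mathbb F_2\times\mathbb F_2$ the only unit is $(1,1)$, the element $(1,0)$ is not a sum of units, and the unit sum number is $\infty$. The last two examples depend on the equation $2=0$, and it is natural to ask what remains of them when $2$ is invertible. The following question is posed in \cite{source}.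

\begin{quote}
Let $R$ be a regular ring in which $2$ is invertible, and suppose that $\operatorname{usn}(R)\ne\infty$. Is every non-invertible element of $R$ a sum of two units?
\end{quote}

If $2$ is invertible, a unit $u=\frac u2+\frac u2$ is itself a sum of two units. For a nonzero ring the question therefore asks whether $\operatorname{usn}(R)=2$.

There is a good reason to guess that the answer is yes. If $2$ is invertible and $e$ is an idempotent, then $(2e-1)^2=1$, so $e=\frac12+\frac{2e-1}2$ is a sum of two units, and regular rings are rich in idempotents: $axa=a$ makes $ax$ idempotent. Call $R$ \emph{unit-regular} if for every $a$ there is a unit $u$ with $aua=a$. Then $a=(au)u^{-1}$ is an idempotent times a unit, hence a sum of two units. This is Ehrlich's theorem \cite{ehrlich}: in a unit-regular ring in which $2$ is invertible, every element is a sum of two units. For regular rings the guess is nevertheless wrong.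

\begin{theorem}\label{thm:four}
There is a regular $\mathbb Q$-algebra $R$ with $\operatorname{usn}(R)=4$ and a non-invertible element of $R$ that is not a sum of three or fewer units; in particular, this element is not a sum of two units.
\end{theorem}

A ring is \emph{directly finite} if $xy=1$ implies $yx=1$. Unit-regular rings are directly finite: if $xy=1$ and $xux=x$ with $u$ a unit, then multiplying on the right by $y$ gives $xu=1$, so $x=u^{-1}$ is a unit. One might hope that direct finiteness restores the positive answer, or at least that the number of units needed is bounded. Neither is the case.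

\begin{theorem}\label{thm:all}
For every $n\in\{2,3,4,\dots\}\cup\{\omega,\infty\}$ there is a directly finite regular $\mathbb Q$-algebra $R$ with $\operatorname{usn}(R)=n$. These are all possible values of $\operatorname{usn}$ for nonzero rings.
\end{theorem}

A counterexample must contain elements that are not of the form (idempotent)$\cdot$(unit). For an endomorphism $a=eu^{-1}$ of a vector space, $\ker a=u(\ker e)$ and $\operatorname{coker}a=\operatorname{coker}e\cong\ker e$ have the same dimension, so operators of nonzero Fredholm index are the natural candidates. The index says nothing about sums of arbitrary operators. We therefore work in a ring $R$ of operators with a homomorphism $\rho$ onto a field $K$, such that the index of $x$ is computed from $\rho(x)$ by discrete valuations of $K$. Units have index $0$, so $\rho$ maps them into a subgroup $U\le K^*$ cut out by valuations, and valuations do control sums.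

Section~\ref{sec:toeplitz} introduces the operators and works out the two smallest examples. Section~\ref{sec:ring} constructs $R$ in general and shows that $x\in R$ is a sum of $n\ge2$ units exactly when $\rho(x)$ is a sum of $n$ elements of $U$. After this the problem is commutative. Section~\ref{sec:two} proves Theorem~\ref{thm:four} with $K=\mathbb Q(t)$, and Section~\ref{sec:all} proves Theorem~\ref{thm:all} with a rational function field in countably many variables.

\section{Toeplitz operators and the index}\label{sec:toeplitz}

Let $\Omega$ be a field of characteristic $0$. A linear map $x:V\to W$ of $\Omega$-vector spaces is \emph{Fredholm} if $\ker x$ and $\operatorname{coker}x=W/xV$ are finite-dimensional, and its \emph{index} is $\operatorname{ind}x=\dim\ker x-\dim\operatorname{coker}x$. A bijective map has index $0$. A surjective Fredholm map has index $\ge0$, an injective one has index $\le0$, and in both cases index $0$ forces bijectivity. The endomorphisms of $W$ of finite rank form a two-sided ideal $\mathcal F(W)$ of $\operatorname{End}_\Omega(W)$. The kernel of a finite-rank map has finite codimension, so a Fredholm endomorphism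 of an infinite-dimensional space never has finite rank.

\begin{lemma}\label{lem:index}
If $x\in\operatorname{End}_\Omega(W)$ is Fredholm and $f\in\mathcal F(W)$, then $x+f$ is Fredholm and $\operatorname{ind}(x+f)=\operatorname{ind}x$.
\end{lemma}

\begin{proof}
Let $x':V'\to W$ be linear and $V\subset V'$ a subspace of codimension $1$. If $\ker x'\not\subseteq V$, restriction to $V$ keeps the image and replaces the kernel by a subspace of codimension $1$ in it. If $\ker x'\subseteq V$, restriction keeps the kernel and replaces the image by a subspace of codimension $1$ in it, because $x'w\in x'V$ implies $w\in V+\ker x'=V$. So $x'$ is Fredholm if and only if $x'|_V$ is, and then $\operatorname{ind}x'|_V=\operatorname{ind}x'-1$. By induction, restriction to a subspace of finite codimension $d$ preserves and reflects the Fredholm property and lowers the index by $d$. The maps $x$ and $x+f$ have the same restriction to $\ker f$, which has finite codimension.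
\end{proof}

A \emph{discrete valuation} on a field $K$ is a homomorphism $v:K^*\to\mathbb Z$, extended by $v(0)=\infty$, with $v(a+b)\ge\min(v(a),v(b))$. We use repeatedly that
\begin{equation}\label{eq:ultra}
v(a_1+\dots+a_r)\ge\min_iv(a_i),\quad\text{with equality if the minimum is attained only once.}
\end{equation}
On the field $\Omega((\pi))$ of formal Laurent series, $v$ denotes the $\pi$-adic valuation: a nonzero $\alpha$ is $\pi^{v(\alpha)}$ times a unit of $\Omega[[\pi]]$, and so $\alpha\,\Omega[[\pi]]=\pi^{v(\alpha)}\Omega[[\pi]]$. Let $P:\Omega((\pi))\to\Omega[[\pi]]$ be the $\Omega$-linear projection that deletes the negative powers of $\pi$. For $\alpha\in\Omega((\pi))$ define the \emph{Toeplitz operator}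
\[
T_\alpha\in\operatorname{End}_\Omega(\Omega[[\pi]]),\qquad T_\alpha(w)=P(\alpha w).
\]
The map $\alpha\mapsto T_\alpha$ is additive, and $T_c$ is the scalar $c$ for $c\in\Omega$. The map is multiplicative up to finite rank, and the index recovers the valuation.

\begin{lemma}\label{lem:toeplitz}
Let $\alpha,\beta\in\Omega((\pi))$ with $\beta\ne0$.
\begin{enumerate}
\item[(a)] $T_\alpha T_\beta-T_{\alpha\beta}$ is $0$ if $v(\beta)\ge0$ and has rank at most $-v(\beta)$ if $v(\beta)<0$.
\item[(b)] $T_\beta$ is Fredholm of index $-v(\beta)$, and it is bijective if $v(\beta)=0$.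
\end{enumerate}
\end{lemma}

\begin{proof}
Put $n=v(\beta)$. For (a), we have
\[
(T_\alpha T_\beta-T_{\alpha\beta})(w)=P(\alpha P(\beta w))-P(\alpha\beta w)=-P\bigl(\alpha\,(1-P)(\beta w)\bigr).
\]
The element $(1-P)(\beta w)$ is $0$ if $n\ge0$ and lies in the span of $\pi^n,\dots,\pi^{-1}$ if $n<0$. For (b), multiplication by $\beta$ is a bijection $\Omega[[\pi]]\to\pi^n\Omega[[\pi]]$, and $T_\beta$ is this bijection followed by $P$. If $n\ge0$, then $P$ restricts to the inclusion of a subspace of codimension $n$. If $n<0$, then $P$ maps $\pi^n\Omega[[\pi]]$ onto $\Omega[[\pi]]$ with kernel spanned by $\pi^n,\dots,\pi^{-1}$.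
\end{proof}

For $c\in\mathbb Q$ let $\varepsilon_c:\mathbb Q(t)\to\mathbb Q((\pi))$ be the field embedding with $t\mapsto c+\pi$, that is, Laurent expansion at $t=c$. Then $v_c=v\circ\varepsilon_c$ is the order of vanishing at $t=c$. The next two examples consider the set of operators $T(a)+f$, where $T(a)$ is built from expansions of $a\in\mathbb Q(t)$ and $f$ has finite rank. Section~\ref{sec:ring} shows in general that such a set is a regular $\mathbb Q$-algebra and that the \emph{symbol} $T(a)+f\mapsto a$ is a well-defined ring homomorphism.

\begin{example}[one point]\label{ex:shift}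
Let $W=\mathbb Q[[\pi]]$ and $T(a)=T_{\varepsilon_0(a)}$. The operators $S=T(t)$ and $S^*=T(1/t)$ are the forward and backward shifts
\[
S(c_0+c_1\pi+\cdots)=c_0\pi+c_1\pi^2+\cdots,\qquad S^*(c_0+c_1\pi+\cdots)=c_1+c_2\pi+\cdots,
\]
of index $-1$ and $1$, with $S^*S=1$ and $1-SS^*$ the rank-one projection onto the constants. A unit of the ring is bijective, so by Lemmas~\ref{lem:index} and~\ref{lem:toeplitz} its symbol $u$ has $v_0(u)=0$. By \eqref{eq:ultra} the symbol of a sum of units has no pole at $0$. Hence $S^*$ is not a sum of units, and the unit sum number is $\infty$.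
\end{example}

This example shows that the hypothesis $\operatorname{usn}(R)\neq\infty$ in the question excludes some regular $\mathbb Q$-algebras. It also shows what has to be repaired: the symbols of units must be allowed to have poles. A pole contributes a positive index, and a zero at a second point can cancel it.

\begin{example}[two points]\label{ex:three}
Let $W=\mathbb Q[[\pi]]^3$ and $T(a)=T_{\varepsilon_0(a)}\oplus T_{\varepsilon_1(a)}\oplus T_{\varepsilon_1(a)}$. For $a\neq0$ the index of $T(a)+f$ is $-v_0(a)-2v_1(a)$, so the symbol of a unit lies in
\[
U=\{u\in\mathbb Q(t)^*:\ v_0(u)=2m,\ v_1(u)=-m\text{ for some }m\in\mathbb Z\}.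
\]
The operator $T(1/t)$ has index $1$, so it is not invertible. It is not a sum of two units either. Otherwise $1/t=u_1+u_2$ with $v_0(u_i)=2m_i$ and $v_1(u_i)=-m_i$. If $m_1\ne m_2$, then $-1=v_0(1/t)=2\min(m_1,m_2)$ by \eqref{eq:ultra}, which is impossible. If $m_1=m_2=m$, then $-1=v_0(1/t)\ge2m$ and $0=v_1(1/t)\ge-m$, so $m\le-1$ and $m\ge0$. On the other hand,
\[
\frac1t=1+\frac{t-1}{t^2}+\frac{1-t^2}{t^2}
\]
is a sum of three elements of $U$: the last two terms have $v_0=-2$ and $v_1=1$.
\end{example}

Applying $T$ to the last identity writes $T(1/t)$ as a sum of three operators of index $0$, but two of them are not bijective, since they have a two-dimensional kernel on the first summand of $W$. Each can be made bijective by a finite-rank correction. The difficulty is that the corrections must add up to $0$. This is the one delicate point of the next section, and once it is settled Example~\ref{ex:weights} will show that the ring of Example~\ref{ex:three} has unit sum number $3$.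

\section{The ring of an index datum}\label{sec:ring}

To obtain all values of the unit sum number we need infinitely many valuations, and subgroups $U$ defined by several conditions at once. The following definition allows both.

\begin{definition}\label{def:datum}
An \emph{index datum} over $\Omega$ consists of a field $K$ of characteristic $0$, a nonempty set $J$, and for each $j\in J$ a nonempty family $(\varepsilon_i)_{i\in I_j}$ of field embeddings $\varepsilon_i:K\to\Omega((\pi))$, with repetitions allowed, such that for each $j\in J$ and each $a\in K^*$ the valuation $v_i=v\circ\varepsilon_i$ satisfies $v_i(a)=0$ for all but finitely many $i\in I_j$. Put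
\[
\varphi_j=\sum_{i\in I_j}v_i:K^*\to\mathbb Z,\qquad U=\bigcap_{j\in J}\ker\varphi_j .
\]
\end{definition}

The subgroup $U\le K^*$ contains $\mathbb Q^*$, because every $\varepsilon_i$ maps $\mathbb Q^*$ to nonzero constants. Fix an index datum. Let $W_j=\bigoplus_{i\in I_j}\Omega[[\pi]]$, an infinite-dimensional space, and for $a\in K$ let $T_j(a)\in\operatorname{End}_\Omega(W_j)$ act on the $i$-th summand as $T_{\varepsilon_i(a)}$. Write $T(a)=(T_j(a))_{j\in J}$, and put
\[
\mathcal I=\prod_{j\in J}\mathcal F(W_j),\qquad R=\{T(a)+f:\ a\in K,\ f\in\mathcal I\}\subseteq\prod_{j\in J}\operatorname{End}_\Omega(W_j).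
\]
The set $\mathcal I$ is an ideal of the product ring. We take the full product, with no bound on the ranks, because corrections will have to be made in all coordinates $j$ at once.

\begin{lemma}\label{lem:symbol}
$R$ is a subring of the product and a $\mathbb Q$-algebra. The map $\rho:R\to K$, $\rho(T(a)+f)=a$, is a well-defined surjective ring homomorphism with kernel $\mathcal I$. If $x=(x_j)\in R$ and $\rho(x)\ne0$, then every $x_j$ is Fredholm and $\operatorname{ind}x_j=-\varphi_j(\rho(x))$.
\end{lemma}

\begin{proof}
Let $b\in K^*$ and $j\in J$. By the finiteness condition, $v_i(b)=0$ for all but finitely many $i\in I_j$. For these $i$, Lemma~\ref{lem:toeplitz} says that $T_j(b)$ is bijective on the $i$-th summand and that $T_j(a)T_j(b)-T_j(ab)$ vanishes there for every $a\in K$. Summing Lemma~\ref{lem:toeplitz} over the remaining finitely many $i$, we find that $T_j(b)$ is Fredholm of index $-\varphi_j(b)$ and that $T_j(a)T_j(b)-T_j(ab)\in\mathcal F(W_j)$; the latter is trivial for $b=0$. Thus $T$ is additive, $T(q)=q$ for $q\in\mathbb Q$, and $T$ is multiplicative modulo $\mathcal I$, so $R$ is a subring containing the scalars $\mathbb Q$.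 If $a\ne a'$, then $T_j(a)-T_j(a')=T_j(a-a')$ is Fredholm on an infinite-dimensional space and so does not have finite rank. Hence $\rho$ is well defined, and it is a surjective homomorphism with kernel $\mathcal I$. The index formula follows from Lemma~\ref{lem:index}.
\end{proof}

Regularity of $R$ comes from the regularity of the quotient $K$ and of the kernel $\mathcal I$. We state this step for a general ring, since it is needed twice.

\begin{lemma}\label{lem:ext}
Let $\rho:S\to K$ be a surjective ring homomorphism onto a field, and suppose that every $z\in\ker\rho$ satisfies $zwz=z$ for some $w\in S$. Then $S$ is regular.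
\end{lemma}

\begin{proof}
Let $x\in S$. Choose $y\in S$ with $\rho(y)=\rho(x)^{-1}$ if $\rho(x)\ne0$, and $y=0$ otherwise. Then $z=x-xyx=x(1-yx)=(1-xy)x$ lies in $\ker\rho$. If $z=zwz$, then
\[
x=xyx+zwz=xyx+x(1-yx)\,w\,(1-xy)x=x\bigl[y+(1-yx)w(1-xy)\bigr]x.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:regular}
Every $z\in\mathcal I$ satisfies $zwz=z$ for some $w\in\mathcal I$. Consequently $R$ is regular.
\end{lemma}

\begin{proof}
It suffices to treat one coordinate. Let $f\in\mathcal F(W)$, and write $W=\ker f\oplus N'=fW\oplus C$. The map $f$ sends $N'$ isomorphically onto $fW$. Let $g$ be the inverse of this isomorphism on $fW$ and $0$ on $C$. Then $fgf=f$, and $g$ has the same finite rank as $f$. Now apply Lemma~\ref{lem:ext}.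
\end{proof}

\begin{lemma}\label{lem:units}
An element $x\in R$ is a unit of $R$ if and only if every $x_j$ is bijective. In that case $\rho(x)\in U$.
\end{lemma}

\begin{proof}
A unit of $R$ is a unit of the product ring, so its coordinates are bijective. Conversely, let every $x_j$ be bijective, and let $x^{-1}$ be the inverse of $x$ in the product ring. Since $W_j$ is infinite-dimensional, $x\notin\mathcal I$, so $\rho(x)\ne0$. Choose $y\in R$ with $\rho(y)=\rho(x)^{-1}$. Then $xy=1+f$ with $f\in\mathcal I$, and $x^{-1}=y-x^{-1}f$ lies in $R$ because $\mathcal I$ is an ideal of the product ring. Finally $0=\operatorname{ind}x_j=-\varphi_j(\rho(x))$ for all $j$.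
\end{proof}

We turn to the difficulty met in Example~\ref{ex:three}. After division by a unit, it takes this form: in a sum $1+g$ with $g$ of index $0$, move a finite-rank operator $h$ from the first summand to the second so that both become bijective.

\begin{lemma}\label{lem:perturb}
If $g\in\operatorname{End}_\Omega(W)$ is Fredholm of index $0$, there is $h\in\mathcal F(W)$ such that $g+h$ and $1-h$ are both bijective.
\end{lemma}

\begin{proof}
Write $W=N\oplus N'$ with $N=\ker g$, and $W=gW\oplus C$. Then $\dim N=\dim C<\infty$. Let $h_0$ vanish on $N'$ and map $N$ isomorphically onto $C$, and put $h=\lambda h_0$ with $\lambda\in\Omega^*$ still to be chosen. The map $g+h$ sends $N$ isomorphically onto $C$ and $N'$ isomorphically onto $gW$, so it is bijective for every $\lambda\neq0$. Let $A:N\to N$ and $B:N\to N'$ be the components of $h_0|_N$. With respect to $W=N\oplus N'$,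
\[
1-h=\begin{pmatrix}1-\lambda A&0\\-\lambda B&1\end{pmatrix},
\]
which is bijective if $\det(1-\lambda A)\ne0$. This determinant is a polynomial in $\lambda$ with value $1$ at $\lambda=0$, so it has finitely many roots. Since $\Omega$ is infinite, some $\lambda\neq0$ is not a root.
\end{proof}

The size of the field matters here: for $g=0$ on the one-dimensional space over $\mathbb F_2$, the lemma would require $h\ne0$ and $1-h\neq0$.

\begin{proposition}\label{prop:sums}
Let $x\in R$.
\begin{enumerate}
\item[(a)] If $x$ is a sum of $n\ge1$ units of $R$, then $\rho(x)$ is a sum of $n$ elements of $U$.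
\item[(b)] If $n\ge2$ and $\rho(x)=u_1+\dots+u_n$ with $u_i\in U$, then $x=y_1+\dots+y_n$ with units $y_i$ of $R$ satisfying $\rho(y_i)=u_i$.
\end{enumerate}
\end{proposition}

\begin{proof}
Part (a) follows from Lemma~\ref{lem:units}. For (b), note first that every $u\in U$ is the symbol of a unit: each $T_j(u)$ has index $0$, Lemma~\ref{lem:perturb} gives $h_j\in\mathcal F(W_j)$ with $T_j(u)+h_j$ bijective, and $T(u)+(h_j)_j$ is a unit by Lemma~\ref{lem:units}. Subtracting from $x$ units with symbols $u_3,\dots,u_n$ reduces the claim to $n=2$.

Let $n=2$, let $y$ be a unit with $\rho(y)=u_1$, and put $g=y^{-1}x-1\in R$. Then $\rho(g)=u_1^{-1}(u_1+u_2)-1=u_1^{-1}u_2\in U$, so every $g_j$ is Fredholm of index $0$. Choose $h_j$ for $g_j$ as in Lemma~\ref{lem:perturb}, and let $h=(h_j)\in\mathcal I$. Then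
\[
x=y(1+g)=y(1-h)+y(g+h).
\]
Both summands lie in $R$ and have bijective coordinates, so they are units, and their symbols are $u_1$ and $u_1\cdot u_1^{-1}u_2=u_2$.
\end{proof}

Part (b) fails for $n=1$: in Example~\ref{ex:shift} the operator $SS^*$ has symbol $1$ and is not bijective.

Let $U$ be any subgroup of $K^*$ containing $\mathbb Q^*$. Define $\operatorname{usn}(K,U)$ to be $\infty$ if some element of $K$ is not a sum of elements of $U$; otherwise let it be the least $n\ge2$ such that every element of $K$ is a sum of $n$ elements of $U$, and $\omega$ if there is no such $n$. Since $u=\frac u2+\frac u2$ with $\frac u2\in U$, and $0=1+(-1)$, sums can be \emph{padded}: a sum of $m\ge1$ elements of $U$ is a sum of $n$ elements of $U$ for every $n\ge m$, and $0$ is a sum of $n$ elements of $U$ for every $n\geq2$.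

\begin{corollary}\label{cor:usn}
For every index datum, $\operatorname{usn}(R)=\operatorname{usn}(K,U)$.
\end{corollary}

\begin{proof}
Since $\rho$ is surjective, Proposition~\ref{prop:sums} shows for each $n\ge2$ that every element of $R$ is a sum of $n$ units if and only if every element of $K$ is a sum of $n$ elements of $U$. With padding it also shows that $x\in R$ is a sum of units if and only if $\rho(x)$ is a sum of elements of $U$. Finally $\operatorname{usn}(R)\neq1$ because $R\ne0$.
\end{proof}

The ring $R$ need not be directly finite: $S^*S=1\ne SS^*$ in Example~\ref{ex:shift}. A right invertible element of $R$ has surjective coordinates, of index $\ge0$, and a left invertible one has injective coordinates, of index $\le0$. Gluing $R$ to its opposite ring along the symbol imposes both inequalities on the same number. The opposite ring $R^{\mathrm{op}}$ has the additive group and the units of $R$ and the reversed multiplication. Since $K$ is commutative, $\rho$ is also a ring homomorphism $R^{\mathrm{op}}\to K$, and so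
\[
\widehat R=\{(x,y)\in R\times R^{\mathrm{op}}:\ \rho(x)=\rho(y)\}
\]
is a $\mathbb Q$-algebra, with product $(x,y)(x',y')=(xx',y'y)$ in terms of the product of $R$.

\begin{proposition}\label{prop:df}
$\widehat R$ is a directly finite regular $\mathbb Q$-algebra. For $n\ge2$, an element $(x,y)\in\widehat R$ is a sum of $n$ units if and only if $\rho(x)$ is a sum of $n$ elements of $U$. Consequently $\operatorname{usn}(\widehat R)=\operatorname{usn}(K,U)=\operatorname{usn}(R)$.
\end{proposition}

\begin{proof}
The homomorphism $(x,y)\mapsto\rho(x)$ maps $\widehat R$ onto $K$, and its kernel consists of the pairs $(z,z')$ with $z,z'\in\mathcal I$. Taking $w,w'\in\mathcal I$ with $zwz=z$ and $z'w'z'=z'$, we get $(z,z')(w,w')(z,z')=(z,z')$. So $\widehat R$ is regular by Lemma~\ref{lem:ext}.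

A pair $(x,y)\in\widehat R$ is a unit if and only if $x$ and $y$ are units of $R$, because then $\rho(x^{-1})=\rho(y^{-1})$. So the symbol of a sum of $n$ units is a sum of $n$ elements of $U$. Conversely, let $\rho(x)=\rho(y)=u_1+\dots+u_n$ with $u_i\in U$ and $n\geq2$. Proposition~\ref{prop:sums}(b) gives $x=\sum x_i$ and $y=\sum y_i$ with units $x_i,y_i$ of $R$ and $\rho(x_i)=u_i=\rho(y_i)$. It is the control of the individual symbols that puts $(x_i,y_i)$ in $\widehat R$, and $(x,y)=\sum(x_i,y_i)$. The proof of Corollary~\ref{cor:usn} now applies to $\widehat R$.

Suppose that $(x,y)(x',y')=1$, that is, $xx'=1$ and $y'y=1$ in $R$. Then every coordinate $x_j$ is surjective, every coordinate $y_j$ is injective, and $a=\rho(x)=\rho(y)$ is nonzero. By Lemma~\ref{lem:symbol},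
\[
0\le\operatorname{ind}x_j=-\varphi_j(a)=\operatorname{ind}y_j\le0 .
\]
So all $x_j$ and $y_j$ have index $0$ and are bijective, $(x,y)$ is a unit by Lemma~\ref{lem:units}, and $(x',y')$ is its two-sided inverse.
\end{proof}

\section{Two points on the line}\label{sec:two}

Let $K=\mathbb Q(t)$ and $\Omega=\mathbb Q$, and let $\mu_0,\mu_1$ be coprime positive integers, the \emph{weights}. Consider the index datum with one-element set $J$ whose family consists of $\mu_0$ copies of $\varepsilon_0$ and $\mu_1$ copies of $\varepsilon_1$. Then $\varphi=\mu_0v_0+\mu_1v_1$, and by coprimality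
\[
U=\{u\in K^*:\ v_0(u)=\mu_1m,\ v_1(u)=-\mu_0m\text{ for some }m\in\mathbb Z\}.
\]
We call $m$ the \emph{level} of $u$. The element $e=t^{\mu_1}/(t-1)^{\mu_0}$ has level $1$. Say that $b\in K$ \emph{lies above level $m$} if $v_0(b)\ge\mu_1m$ and $v_1(b)\ge-\mu_0m$. By \eqref{eq:ultra}, a sum of elements of $U$ of level $m$ lies above level $m$. To separate the two points we use, for integers $r,d\ge1$, the partition of unity
\begin{equation}\label{eq:partition}
1=f+g,\qquad f=\frac{(t-1)^r}{t^d+(t-1)^r},\qquad g=\frac{t^d}{t^d+(t-1)^r}.
\end{equation}
The denominator is $(-1)^r$ at $t=0$ and $1$ at $t=1$, so $(v_0(f),v_1(f))=(0,r)$ and $(v_0(g),v_1(g))=(d,0)$.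

\begin{lemma}\label{lem:upper}
\begin{enumerate}
\item[(a)] If $b\in K$ lies above some level, then $b$ is a sum of two elements of $U$.
\item[(b)] Every $a\in K$ is a sum $b+b'$ in which each of $b,b'$ lies above some level.
\end{enumerate}
Consequently $\operatorname{usn}(K,U)\le4$.
\end{lemma}

\begin{proof}
(a) If $b$ lies above level $m$, then $be^{-m}$ has no pole at $t=0$ or $t=1$. Choose $c\in\mathbb Q^*$ different from its values at these two points. Then $be^{-m}-c$ has $v_0=v_1=0$, and $b=ce^m+(be^{-m}-c)e^m$ is a sum of two elements of level $m$.

(b) The element $0$ lies above every level, so let $a\ne0$. Choose $m$ with $\mu_1m\le v_0(a)$ and then $r\ge1$ with $v_1(a)+r\ge-\mu_0m$. Choose $m'$ with $-\mu_0m'\le v_1(a)$ and then $d\ge1$ with $v_0(a)+d\ge\mu_1m'$. With $f,g$ as in \eqref{eq:partition}, $b=af$ lies above level $m$, $b'=ag$ lies above level $m'$, and $a=b+b'$.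
\end{proof}

Both weights must be positive for (b): the choice of $m$ uses $\mu_1>0$ and the choice of $m'$ uses $\mu_0>0$. With only one point the value is $\infty$ by Example~\ref{ex:shift}. The next example shows that the bound $4$ is not reached when the first weight is $1$.

\begin{example}\label{ex:weights}
Let $\mu_0=1$ and $a\in K^*$. If $\varphi(a)\ge0$, then $a$ lies above level $-v_1(a)$ and is a sum of two elements of $U$. If $\varphi(a)<0$, take $d=-\varphi(a)$ in \eqref{eq:partition}. Then $\varphi(ag)=0$, so $ag\in U$, and $af$ lies above some level for large $r$ as in the proof of Lemma~\ref{lem:upper}(b). Hence $\operatorname{usn}(K,U)\le3$. For the weights $(1,1)$ the choice $r=d$ also gives $af\in U$, so $\operatorname{usn}(K,U)=2$. For the weights $(1,2)$, Example~\ref{ex:three} gives $\operatorname{usn}(K,U)=3$.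
\end{example}

A weight $1$ loses a summand because one of the two valuations then takes every integer value on $U$, so that one half of the decomposition $a=af+ag$ can be placed in $U$ itself. For the weights $(2,3)$ the values of $v_0$ on $U$ are the multiples of $3$ and those of $v_1$ are even, and both congruences obstruct; see Figure~\ref{fig:stairs}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\fill[gray!20] (-3,3.5)--(-3,2)--(0,2)--(0,0)--(3,0)--(3,-2)--(6,-2)--(6,-4)--(7.5,-4)--(7.5,3.5)--cycle;
\foreach \x in {-3,3,6} \draw[dashed,gray] (\x,-4.8)--(\x,3.5);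
\foreach \y in {-4,-2,2} \draw[dashed,gray] (-4.5,\y)--(7.5,\y);
\draw[->] (-4.5,0)--(8.2,0) node[right] {$v_0$};
\draw[->] (0,-4.8)--(0,4.2) node[above] {$v_1$};
\foreach \p in {(-3,2),(0,0),(3,-2),(6,-4)} \fill \p circle (5pt);
\draw[thick] (1,-1) circle (5pt) node[right] {$\,a$};
\end{tikzpicture}
\caption{Weights $(2,3)$. The dots $(3m,-2m)$ are the values of $(v_0,v_1)$ on $U$. For a nonzero sum of at most three elements of $U$, the point $(v_0,v_1)$ lies on a vertical line $v_0\in3\mathbb Z$, on a horizontal line $v_1\in2\mathbb Z$, or in the shaded union of the quadrants with corners at the dots. The point $(1,-1)$ of $a=t/(t-1)$ lies in none of these sets.}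
\label{fig:stairs}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Let $R$ be the ring of the datum with weights $(\mu_0,\mu_1)=(2,3)$. It is a regular $\mathbb Q$-algebra by Lemmas~\ref{lem:symbol} and~\ref{lem:regular}, and $\operatorname{usn}(R)=\operatorname{usn}(K,U)\le4$ by Corollary~\ref{cor:usn} and Lemma~\ref{lem:upper}.

Let $a=t/(t-1)$, so that $v_0(a)=1$ and $v_1(a)=-1$. Suppose that $a=u_1+\dots+u_k$ with $1\le k\le3$ and $u_i\in U$ of level $m_i$, that is, $v_0(u_i)=3m_i$ and $v_1(u_i)=-2m_i$. If $\min m_i$ were attained only once, \eqref{eq:ultra} would give $1=v_0(a)=3\min m_i$. If $\max m_i$ were attained only once, then the minimum of the $v_1(u_i)$ would be attained only once, and $-1=v_1(a)=-2\max m_i$. Both are impossible. So the minimum and the maximum are each attained at two or more of at most three indices. These two index sets intersect, hence $\min m_i=\max m_i$, and all $u_i$ have the same level $m$. Then $a$ lies above level $m$. But $1\ge3m$ gives $m\le0$ and $-1\ge-2m$ gives $m\ge1$, a contradiction.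

By Proposition~\ref{prop:sums}(a), the element $x=T(a)\in R$ is not a sum of one, two or three units. In particular it is not invertible, and $\operatorname{usn}(R)\notin\{2,3\}$. Hence $\operatorname{usn}(R)=4$.
\end{proof}

The pigeonhole step fails for four summands, which can occupy two levels in pairs. With $e=t^3/(t-1)^2$,
\[
\frac t{t-1}=-t(t+1)+\frac{t^3}{t-1}=1-(t^2+t+1)+e+(t-2)e,
\]
with two terms of level $0$ and two of level $1$. Theorem~\ref{thm:four} answers the question of Section~\ref{sec:intro} in the negative. The ring $R$ is not directly finite, since $T(1/t)T(t)=1$ by Lemma~\ref{lem:toeplitz}(a) while $T(t)$ has index $-2$. By Proposition~\ref{prop:df}, the ring $\widehat R$ with the non-invertible element $(T(a),T(a))$ is a directly finite counterexample.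

\section{All values of the unit sum number}\label{sec:all}

The last sentence of Theorem~\ref{thm:all} holds because $0$ is not a unit in a nonzero ring. By Proposition~\ref{prop:df} it remains to find, for each $n$, an index datum with $\operatorname{usn}(K,U)=n$. For $n=\infty$ take $K=\mathbb Q(t)$ and the single embedding $\varepsilon_0$, as in Example~\ref{ex:shift}. From now on $n$ is finite or $\omega$.

Two points on the line give at most $4$ by Lemma~\ref{lem:upper}, so we proceed differently. We build $(K,U)$ freely: for each element $a$ we adjoin new variables and declare just enough new elements to be in $U$ to make $a$ a sum of a prescribed number of them. Two things must then be proved: that no shorter sums arise by accident, and that $U$ comes from an index datum.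

\subsection{The pair $(K,U)$}

For $s\ge1$ put $k_s=n$ if $n$ is finite and $k_s=s+1$ if $n=\omega$. The sequence $(k_s)$ is nondecreasing and $k_s\ge2$. Take independent variables $t_s,y_{s,1},\dots,y_{s,k_s-1}$ for $s\ge1$, and put
\[
X_0=\emptyset,\qquad X_s=X_{s-1}\cup\{t_s,y_{s,1},\dots,y_{s,k_s-1}\},\qquad K_s=\mathbb Q(X_s),
\]
$X=\bigcup X_s$ and $K=\bigcup K_s=\mathbb Q(X)$. The variables $y_{s,i}$ will be summands. The variables $t_s$ are test elements for the lower bound.

Choose a sequence $(a_s)_{s\ge1}$ with $a_s\in K_{s-1}^*$ in which every element of $K^*$ occurs. For this, enumerate the countable set $K^*$ as $c_1,c_2,\dots$, and let $a_s$ be the first $c_j$ that lies in the infinite set $K_{s-1}^*$ and differs from $a_1,\dots,a_{s-1}$. Each $c_j$ lies in $K_{s-1}$ for all large $s$, and at most $j-1$ elements can be chosen in preference to it, so it occurs. Put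
\[
z_s=a_s-\sum_{i=1}^{k_s-1}y_{s,i}\in K_s^*,
\]
let $U_0=\mathbb Q^*$, let $U_s\le K_s^*$ be generated by $U_{s-1}$, the $y_{s,i}$ and $z_s$, and let $U=\bigcup U_s$. By construction $a_s=y_{s,1}+\dots+y_{s,k_s-1}+z_s$ is a sum of $k_s$ elements of $U$.

\subsection{No short sums}

The new generators at stage $s$ satisfy one algebraic relation, $y_{s,1}+\dots+y_{s,k_s-1}+z_s-a_s=0$, which has $k_s+1$ terms. The point is that every consequence of this relation has at least as many terms. The exponent vectors of the relation span a simplex of full dimension, and no multiple can have its exponent vectors in a hyperplane.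

\begin{lemma}\label{lem:monomials}
Let $E$ be a field, $k\ge1$, $a\in E^*$, $A=E[Y_1^{\pm1},\dots,Y_k^{\pm1}]$ and $h=Y_1+\dots+Y_k-a$. Every nonzero multiple of $h$ in $A$ has at least $k+1$ monomials with nonzero coefficient.
\end{lemma}

\begin{proof}
Suppose that $G=hQ\ne0$ has at most $k$ monomials, with exponent vectors $\gamma_1,\dots,\gamma_r\in\mathbb Z^k$, $r\le k$. The conditions $\lambda\cdot(\gamma_i-\gamma_1)=0$ for $2\le i\le r$ are at most $k-1$ homogeneous linear equations with integer coefficients in $k$ unknowns, so they have a solution $0\ne\lambda\in\mathbb Z^k$. Grade $A$ over $\mathbb Z$ by $\deg Y^\gamma=\lambda\cdot\gamma$. Then $G$ is homogeneous. For $0\ne H\in A$ let $d_-(H)\le d_+(H)$ be the lowest and highest degrees of its nonzero homogeneous components. Since $A$ is a domain, the product of the lowest components of $h$ and $Q$ is nonzero, and so is the product of the highest ones. Thus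
\[
d_-(h)+d_-(Q)=d_-(G)=d_+(G)=d_+(h)+d_+(Q),
\]
which forces $d_-(h)=d_+(h)$. But the monomials $1,Y_1,\dots,Y_k$ of $h$ have degrees $0,\lambda_1,\dots,\lambda_k$, and these are not all equal because $\lambda\neq0$.
\end{proof}

The bound is attained by $h$ itself, and it fails for $a=0$, when $h$ has only $k$ monomials. This is the reason for taking $a_s\ne0$.

\begin{lemma}\label{lem:descent}
Let $s\ge1$, $E=K_{s-1}(t_s)$ and $0\ne d\in E$. If $d$ is a sum of $m<k_s$ elements of $U_s$, then $d$ is a sum of at most $m$ elements of $U_{s-1}$.
\end{lemma}

\begin{proof}
Write $k=k_s$, $a=a_s$, $y_i=y_{s,i}$ for $i<k$, and $y_k=z_s$. By hypothesis $d=\sum_{l=1}^mc_l\,y^{\gamma_l}$ with $c_l\in U_{s-1}\subset E^*$ and $\gamma_l\in\mathbb Z^k$. With $A$ and $h$ as in Lemma~\ref{lem:monomials}, let $\tau:A\to K_s$ be the $E$-algebra homomorphism $Y_i\mapsto y_i$, and put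
\[
G=\sum_{l=1}^mc_lY^{\gamma_l}-d\in\ker\tau .
\]
We claim that $h$ divides $G$. Let $B=E[Y_1^{\pm1},\dots,Y_{k-1}^{\pm1}]$, on which $\tau$ is injective because $y_1,\dots,y_{k-1}$ are algebraically independent over $E$. Choose $N$ with $Y_k^NG\in B[Y_k]$. As $h$ is monic of degree $1$ in $Y_k$, division gives $Y_k^NG=hQ+G_0$ with $Q\in B[Y_k]$ and $G_0\in B$. Since $\tau(G)=\tau(h)=0$, we get $\tau(G_0)=0$, so $G_0=0$ and $G=hQY_k^{-N}$.

Now $G$ has at most $m+1\le k$ monomials, so $G=0$ by Lemma~\ref{lem:monomials}. The constant coefficient gives $d=\sum_{l:\gamma_l=0}c_l$, and the sum is not empty because $d\ne0$.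
\end{proof}

The hypothesis $m<k_s$ is sharp in the proof: for $m=k_s$ the defining decomposition of $d=a_s$ gives $G=h\neq0$.

\begin{proposition}\label{prop:pair}
$\operatorname{usn}(K,U)=n$.
\end{proposition}

\begin{proof}
Every element of $K^*$ is some $a_s$, hence a sum of $k_s$ elements of $U$, and $0=1+(-1)$. So $\operatorname{usn}(K,U)\ne\infty$, and if $n$ is finite, then every element of $K$ is a sum of $n$ elements of $U$.

We show that $t_r$ is not a sum of fewer than $k_r$ elements of $U$. Suppose that it is a sum of $m<k_r$ elements, all in $U_s$ with $s\ge r$. For $r<s'\le s$ we have $t_r\in K_{s'-1}$ and $m<k_r\le k_{s'}$; here we use that $(k_s)$ is nondecreasing. Lemma~\ref{lem:descent}, applied at the stages $s,s-1,\dots,r+1$, shows that $t_r$ is a sum of at most $m$ elements of $U_r$. It applies once more at stage $r$, since $t_r\in K_{r-1}(t_r)$, and shows that $t_r$ is a sum of elements of $U_{r-1}\subset K_{r-1}$. This contradicts $t_r\notin K_{r-1}$.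

If $n$ is finite, $t_1$ is not a sum of fewer than $n$ elements of $U$, so $\operatorname{usn}(K,U)=n$. If $n=\omega$, then for each $r\geq2$ the element $t_r$ is not a sum of $r$ elements of $U$, so $\operatorname{usn}(K,U)=\omega$.
\end{proof}

\subsection{Cutting out $U$ by valuations}

In an index datum each $\varphi_j$ is a combination of valuations with \emph{nonnegative} integer coefficients, the numbers of copies of the embeddings. So it is not enough to write $U$ as an intersection of kernels of homomorphisms $K^*\to\mathbb Z$; the homomorphisms must have this sign property.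

Let $D=\mathbb Q[X]$, with fraction field $K$. The degree in each variable is additive on products, so for $X'\subseteq X$ every divisor in $D$ of a nonzero element of $\mathbb Q[X']$ lies in $\mathbb Q[X']$. In particular the units of $D$ are $\mathbb Q^*$, and $D$ is a unique factorization domain because each $\mathbb Q[X_s]$ is. If $\mathcal P$ is a set of representatives of the primes of $D$ up to associates, every $a\in K^*$ is uniquely $a=c\prod_{p\in\mathcal P}p^{v_p(a)}$ with $c\in\mathbb Q^*$ and almost all exponents $0$. A homomorphism $\varphi:K^*\to\mathbb Z$ that is trivial on $\mathbb Q^*$ is therefore given by arbitrary values $\varphi(p)$, and $\varphi(a)=\sum_p\varphi(p)v_p(a)$.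

Write $a_s=f_s/g_s$ with coprime nonzero $f_s,g_s\in\mathbb Q[X_{s-1}]$, and let
\[
q_s=g_sz_s=f_s-g_s\sum_{i}y_{s,i}\in\mathbb Q[X_s]
\]
be the numerator of $z_s$.

\begin{lemma}\label{lem:primes}
The elements $q_s$, $y_{s,i}$ and $t_s$ are pairwise non-associate primes of $D$.
\end{lemma}

\begin{proof}
The variables are pairwise non-associate primes. The polynomial $q_s$ has degree $1$ in $y_{s,1}$, with coefficients $-g_s$ and $f_s-g_s\sum_{i\ge2}y_{s,i}$. In a factorization $q_s=ww'$ one factor, say $w$, does not involve $y_{s,1}$ and so divides both coefficients. Then $w$ divides $g_s$ and $f_s$, so $w\in\mathbb Q[X_{s-1}]$ and $w\in\mathbb Q^*$ by coprimality. Hence $q_s$ is irreducible, and so prime. Since $q_s$ involves $y_{s,1}$, it is not associate to any variable other than $y_{s,1}$. It is not associate to $y_{s,1}$, because setting all $y_{s,i}=0$ turns $q_s$ into $f_s\ne0$. For $s<s'$, only $q_{s'}$ involves $y_{s',1}$, so $q_s$ and $q_{s'}$ are not associate.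
\end{proof}

Choose $\mathcal P$ to contain all these primes, and let $\mathcal B\subset\mathcal P$ be the set of primes other than the $y_{s,i}$ and the $q_s$. It is nonempty, since it contains the $t_s$. Modulo $U$ we have $y_{s,i}\equiv1$ and $q_s\equiv g_s$, so these primes can be eliminated, and $\mathcal B$ should give coordinates on $K^*/U$. For $b\in\mathcal B$ define a homomorphism $\varphi_b:K^*\to\mathbb Z$, trivial on $\mathbb Q^*$, by
\[
\varphi_b(b)=1,\qquad\varphi_b(p)=0\ \ (p\in\mathcal B\setminus\{b\}),\qquad\varphi_b(y_{s,i})=0,\qquad\varphi_b(q_s)=\varphi_b(g_s).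
\]
The last clause is a recursion on $s$: the prime factors of $g_s$ lie in $\mathbb Q[X_{s-1}]$, so among the $q$'s only $q_{s'}$ with $s'<s$ can occur, and $\varphi_b(g_s)=\sum_p\varphi_b(p)v_p(g_s)$ involves only values already defined. For instance, if $a_s=1/t_1$, then $q_s=1-t_1\sum_iy_{s,i}$ and $\varphi_{t_1}(q_s)=\varphi_{t_1}(t_1)=1$. The pole of $z_s=q_s/t_1$ along $t_1=0$ is canceled by its zero along $q_s=0$, as a pole at one point was canceled by a zero at the other in Example~\ref{ex:three}.

\begin{lemma}\label{lem:cut}
$\varphi_b(p)\ge0$ for all $b\in\mathcal B$ and $p\in\mathcal P$, and $\bigcap_{b\in\mathcal B}\ker\varphi_b=U$.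
\end{lemma}

\begin{proof}
The inequality holds by definition for $p\in\mathcal B$ and $p=y_{s,i}$. For $p=q_s$ it follows by induction on $s$, because $g_s$ is a polynomial and so $v_p(g_s)\ge0$ for all $p$.

Each $\varphi_b$ kills $\mathbb Q^*$, the $y_{s,i}$ and $z_s=q_s/g_s$, and these generate $U$. So $U\subseteq\ker\varphi_b$. For the converse, let $H\le K^*$ be generated by $U$ and $\mathcal B$. It contains $\mathbb Q^*$ and the $y_{s,i}$. If it contains $q_{s'}$ for all $s'<s$, then it contains all prime factors of $g_s$, hence $g_s$ and $q_s=g_sz_s$. By induction $H$ contains $\mathcal P$, so $H=K^*$. Thus every $a\in K^*$ has the form $a=u\prod_{b\in\mathcal B}b^{n_b}$ with $u\in U$ and almost all $n_b=0$, and $\varphi_b(a)=n_b$. If $\varphi_b(a)=0$ for all $b$, then $a=u\in U$.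
\end{proof}

\subsection{The embeddings}

It remains to obtain each $v_p$ from a Laurent expansion. We expand in one variable about a root of $p$ and treat the other variables as constants, which requires a coefficient field that is large and algebraically closed.

\begin{lemma}\label{lem:embed}
For each $p\in\mathcal P$ there is a field embedding $\varepsilon_p:K\to\mathbb C((\pi))$ with $v\circ\varepsilon_p=v_p$.
\end{lemma}

\begin{proof}
Let $x\in X$ be a variable that occurs in $p$, let $D'=\mathbb Q[X\setminus\{x\}]$, a unique factorization domain like $D$, and let $L$ be its fraction field, so that $D=D'[x]$ and $K=L(x)$. Recall Gauss's lemma: an irreducible element of $D'[x]$ of positive degree is primitive and irreducible in $L[x]$, and two primitive polynomials that are associate in $L[x]$ are associate in $D'[x]$. So $p$ is irreducible in $L[x]$. Moreover $p$ divides no other $p'\in\mathcal P$ in $L[x]$: such a $p'$ is either a unit of $L[x]$ or an irreducible polynomial not associate to $p$.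

Since $\mathbb C$ has infinite transcendence degree over $\mathbb Q$ and $X$ is countable, there is an embedding $\sigma:L\to\mathbb C$. Write $f^\sigma\in\mathbb C[x]$ for the image of $f\in L[x]$, and let $\theta\in\mathbb C$ be a root of $p^\sigma$. The element $\theta+\pi$ is transcendental over $\mathbb C$, so $f\mapsto f^\sigma(\theta+\pi)$ is injective on $L[x]$ and extends to an embedding $\varepsilon_p:L(x)\to\mathbb C((\pi))$. By Taylor expansion,
\[
\varepsilon_p(f)=f^\sigma(\theta)+(f^\sigma)'(\theta)\,\pi+\cdots .
\]
If $p\nmid f$ in $L[x]$, then $1=\alpha f+\beta p$ with $\alpha,\beta\in L[x]$, so $f^\sigma(\theta)\ne0$ and $v(\varepsilon_p(f))=0$. This applies to the elements of $\mathbb Q^*$ and to all $p'\in\mathcal P\setminus\{p\}$. It also applies to the derivative of $p$ in $x$, which is nonzero in characteristic $0$ and has smaller degree than $p$. Hence $(p^\sigma)'(\theta)\ne0=p^\sigma(\theta)$ and $v(\varepsilon_p(p))=1$. The homomorphisms $v\circ\varepsilon_p$ and $v_p$ agree on $\mathbb Q^*$ and on $\mathcal P$, so they are equal.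
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:all}]
Let $\Omega=\mathbb C$ and $J=\mathcal B$. For $b\in\mathcal B$ take the family that consists of $\varphi_b(p)$ copies of $\varepsilon_p$ for each $p\in\mathcal P$; this makes sense because $\varphi_b(p)\ge0$ by Lemma~\ref{lem:cut}. The family is nonempty since $\varphi_b(b)=1$. For $a\in K^*$ only finitely many $p$ have $v_p(a)\ne0$, and each $\varepsilon_p$ occurs finitely many times, so the finiteness condition of Definition~\ref{def:datum} holds by Lemma~\ref{lem:embed}. The homomorphism attached to $b$ by the datum is $a\mapsto\sum_p\varphi_b(p)v_p(a)=\varphi_b(a)$, so the subgroup attached to the datum is $U$ by Lemma~\ref{lem:cut}. By Propositions~\ref{prop:df} and~\ref{prop:pair}, the ring $\widehat R$ of this datum is a directly finite regular $\mathbb Q$-algebra with $\operatorname{usn}(\widehat R)=n$.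
\end{proof}

By Ehrlich's theorem \cite{ehrlich}, the rings in Theorem~\ref{thm:all} with $n\ne2$ are directly finite and regular but not unit-regular.

\begin{thebibliography}{9}

\bibitem{ehrlich}
G.~Ehrlich, \emph{Unit-regular rings}, Portugal. Math. \textbf{27} (1968), 209--212.

\bibitem{source}
\emph{Rings characterized by properties of direct sums of},
\texttt{https://etd.ohiolink.edu/\allowbreak !etd.send\_file?\allowbreak accession=\allowbreak ohiou1181845354\allowbreak\&disposition=\allowbreak attachment}

\end{thebibliography}
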